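\title{Numerical radius attaining operators on spaces of numerical index one}

\begin{abstract}
Let $X$ be a Banach space on which the numerical radius of every bounded operator equals its norm. An operator on $X$ that attains its numerical radius also attains its norm, and one may ask whether density of the norm attaining operators forces density of the numerical radius attaining ones. We show that the answer depends on the scalar field. For real spaces it is yes. For complex spaces it is no: we build, from the predual $L_1/H^1_0$ of $H^\infty$ and from $c_0$, a separable complex space $X$ on which numerical radius and norm agree, into which the norm attaining operators from any complex Banach space are dense, and which carries a rank-one operator of norm one at distance at least $\frac14$ from every numerical radius attaining operator.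
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, Banach spaces are nonzero and taken over $\mathbb{K}=\mathbb{R}$ or $\mathbb{C}$, and $\mathbb{T}=\{\lambda\in\mathbb{K}:|\lambda|=1\}$. We write $B_X$ and $S_X$ for the closed unit ball and the unit sphere of $X$, $X^*$ for its dual, $\mathcal{L}(Z,X)$ for the bounded linear operators from $Z$ to $X$ with the operator norm, and $\mathcal{L}(X)=\mathcal{L}(X,X)$. An operator $T\in\mathcal{L}(Z,X)$ \emph{attains its norm} if $\|T\zeta\|=\|T\|$ for some $\zeta\in S_Z$, and $\operatorname{NA}(Z,X)$ is the set of such operators.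

For $T\in\mathcal{L}(X)$ the Hahn--Banach theorem gives
\[
\|T\|=\sup\{|y^*(Tx)| : x\in S_X,\ y^*\in S_{X^*}\},
\]
and $T$ attains its norm exactly when this supremum is a maximum. The numerical radius is the same supremum taken over fewer pairs, namely those in which the functional supports the ball at the point. Put
\[
\Pi(X)=\{(x,x^*)\in S_X\times S_{X^*} : x^*(x)=1\},\qquad W(T)=\{x^*(Tx) : (x,x^*)\in\Pi(X)\}.
\]
The set $W(T)$ is the \emph{numerical range} of $T$, and $v(T)=\sup\{|\lambda|:\lambda\in W(T)\}$ is its \emph{numerical radius}. The operator $T$ \emph{attains its numerical radius} if $|x_0^*(Tx_0)|=v(T)$ for some $(x_0,x_0^*)\in\Pi(X)$, and $\operatorname{NRA}(X)$ is the set of such operators.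

Always $v(T)\le\|T\|$, and whether equality holds depends on the shape of the ball. Take $T(x_1,x_2)=(x_2,0)$ on $\mathbb{K}^2$. For the Euclidean norm, $\Pi(X)$ consists of the pairs $(x,\langle\,\cdot\,,x\rangle)$, so $v(T)=\max\{|x_2\overline{x_1}| : |x_1|^2+|x_2|^2=1\}=\frac12$, while $\|T\|=1$. For the maximum norm, the point $(1,1)$ and the first coordinate functional form a pair in $\Pi(X)$ that gives $v(T)=1=\|T\|$. We say that $X$ has \emph{numerical index one} if $v(T)=\|T\|$ for every $T\in\mathcal{L}(X)$.

On such a space $\operatorname{NRA}(X)\subset\operatorname{NA}(X,X)$, since $|x_0^*(Tx_0)|=\|T\|$ implies $\|Tx_0\|=\|T\|$. So $\operatorname{NRA}(X)$ can be dense only if $\operatorname{NA}(X,X)$ is. The problem that we solve, which comes from \cite{notes}, asks for the converse.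

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be a real or complex Banach space such that $v(T)=\|T\|$ for every $T\in\mathcal{L}(X)$ and $\operatorname{NA}(X,X)$ is dense in $\mathcal{L}(X)$. Must $\operatorname{NRA}(X)$ be dense in $\mathcal{L}(X)$?}
\medskip

One would guess yes. The two suprema have the same value, and a pair $(x,y^*)$ with $|y^*(Tx)|=\|T\|$ lacks only the scalar condition $|y^*(x)|=1$ to witness $T\in\operatorname{NRA}(X)$, for then $\overline{y^*(x)}\,y^*$ supports the ball at $x$. In finite dimensions $\Pi(X)$ is compact and every operator attains both quantities. On $c_0$ the sets $\operatorname{NA}$ and $\operatorname{NRA}$ coincide (Example~\ref{ex:c0}). The guess is correct for real scalars and wrong for complex scalars.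

\begin{theorem}\label{thm:real}
Let $X$ be a real Banach space such that $v(T)=\|T\|$ for all $T\in\mathcal{L}(X)$ and $\operatorname{NA}(X,X)$ is dense in $\mathcal{L}(X)$. Then $\operatorname{NRA}(X)$ is dense in $\mathcal{L}(X)$.
\end{theorem}

\begin{theorem}\label{thm:complex}
There is a separable complex Banach space $X$ such that
\begin{itemize}
\item[(i)] $v(T)=\|T\|$ for all $T\in\mathcal{L}(X)$;
\item[(ii)] $\operatorname{NA}(Z,X)$ is dense in $\mathcal{L}(Z,X)$ for every complex Banach space $Z$; in particular $\operatorname{NA}(X,X)$ is dense in $\mathcal{L}(X)$;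
\item[(iii)] there is a rank-one operator $T_0\in\mathcal{L}(X)$ with $\|T_0\|=1$ and $\operatorname{dist}(T_0,\operatorname{NRA}(X))\ge\frac14$.
\end{itemize}
\end{theorem}

Thus the Question, as posed for both fields, has a negative answer, and every counterexample is complex. Section~\ref{sec:real} proves Theorem~\ref{thm:real}. Section~\ref{sec:faces} reduces the complex problem to one about functionals: find a face of a unit ball that determines the norm of every functional, but on which no functional from some open set reaches its norm. Section~\ref{sec:Y} finds such a face by means of bounded holomorphic functions, Section~\ref{sec:X} builds $X$ around it, and Section~\ref{sec:proof} proves Theorem~\ref{thm:complex}.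

\section{One extremal point in the numerical range, and real scalars}\label{sec:real}

We use three immediate properties of the numerical range. First, $W(\alpha T+\beta I)=\alpha W(T)+\beta$ for scalars $\alpha,\beta$. Second, $|x^*(Sx)-x^*(Tx)|\le\|S-T\|$ for $(x,x^*)\in\Pi(X)$. Third, $\overline{W(T)}$ is a nonempty compact set on which $|\lambda|$ has maximum $v(T)$. Put
\[
\Lambda(T)=\{\lambda\in\overline{W(T)} : |\lambda|=\|T\|\},
\]
so that $\Lambda(T)\neq\emptyset$ exactly when $v(T)=\|T\|$.

Let $X$ have numerical index one and let $y^*(Sx_0)=\|S\|=R$ with $x_0\in S_X$, $y^*\in S_{X^*}$. We want to show that $\rho=y^*(x_0)$ equals $1$. The number $\rho$ appears when $S$ is moved in the direction of the identity, because $y^*((S-tI)x_0)=R-t\rho$, and the norm of $S-tI$ can be read off from $W(S)$. The real case shows the mechanism. Suppose that $W(S)\subset[-R+2t,R]$ for some $t>0$. Then $W(S-tI)\subset[-R+t,R-t]$, hence $\|S-tI\|=v(S-tI)\le R-t$, hence $R-t\rho\le R-t$, and $\rho=1$. Over $\mathbb{C}$ the numerical range may approach the point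 $R$ tangentially to the circle $|\lambda|=R$, and one has to let $t\to0$.

\begin{proposition}\label{prop:peak}
Let $X$ be a real or complex Banach space with numerical index one, and let $S\in\operatorname{NA}(X,X)$, $S\ne0$. If $\Lambda(S)$ is a single point, then $S\in\operatorname{NRA}(X)$.
\end{proposition}

\begin{proof}
Put $R=\|S\|$. Multiplying $S$ by an element of $\mathbb{T}$ we may assume $\Lambda(S)=\{R\}$. Choose $x_0\in S_X$ with $\|Sx_0\|=R$ and $y^*\in S_{X^*}$ with $y^*(Sx_0)=R$, and put $\rho=y^*(x_0)$, so $|\rho|\le1$.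

Let $0<t<R$. The hypothesis on $X$, applied to $S-tI$, gives $\lambda_t\in\overline{W(S)}$ with
\[
\|S-tI\|=v(S-tI)=\max\{|\lambda-t| : \lambda\in\overline{W(S)}\}=|\lambda_t-t|.
\]
From $|\lambda_t-t|=\|S-tI\|\ge R-t$ we get $R-2t\le|\lambda_t|\le R$. So every cluster point of $\lambda_t$ as $t\to0^+$ lies in $\Lambda(S)=\{R\}$, and by compactness $\lambda_t\to R$. On the other hand,
\[
0< R-t\operatorname{Re}\rho=\operatorname{Re}y^*((S-tI)x_0)\le\|S-tI\|=|\lambda_t-t|.
\]
Squaring, we obtain
\[
R^2-2tR\operatorname{Re}\rho+t^2(\operatorname{Re}\rho)^2\le|\lambda_t|^2-2t\operatorname{Re}\lambda_t+t^2\le R^2-2t\operatorname{Re}\lambda_t+t^2,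
\]
and therefore $R\operatorname{Re}\rho\ge\operatorname{Re}\lambda_t-t/2$. Letting $t\to0^+$ gives $\operatorname{Re}\rho\ge1$, so $\rho=1$. Thus $(x_0,y^*)\in\Pi(X)$ and $y^*(Sx_0)=R=v(S)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:real}]
Let $T\in\mathcal{L}(X)$ and $\varepsilon>0$. Since $v(T)=\|T\|$, one of the numbers $\pm\|T\|$ lies in $\overline{W(T)}$. The set $\operatorname{NRA}(X)$ is symmetric, so after replacing $T$ by $-T$ we may assume $\|T\|\in\overline{W(T)}$. Put $T_1=T+\varepsilon I$. Then
\[
\|T\|+\varepsilon\in\overline{W(T_1)}=\overline{W(T)}+\varepsilon\subset[-\|T\|+\varepsilon,\|T\|+\varepsilon],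
\]
so $\|T_1\|=v(T_1)=\|T\|+\varepsilon$. By density of $\operatorname{NA}(X,X)$ choose $S\in\operatorname{NA}(X,X)$ with $\|S-T_1\|<\varepsilon/2$. Then $\|S\|>\|T\|+\varepsilon/2$, and every $\lambda\in\overline{W(S)}$ satisfies $\lambda\ge-\|T\|+\varepsilon/2>-\|S\|$. The set $\Lambda(S)$ is a nonempty subset of $\{\|S\|,-\|S\|\}$ that misses $-\|S\|$, so it is a single point. By Proposition~\ref{prop:peak}, $S\in\operatorname{NRA}(X)$, and $\|S-T\|<\frac32\varepsilon$.
\end{proof}

The proof uses real scalars at one place only. Over $\mathbb{C}$ the shift still produces an operator $T_1$ with $\Lambda(T_1)=\{\|T\|+\varepsilon\}$, because the disk of radius $\|T\|$ centered at $\varepsilon$ meets the circle $|\lambda|=\|T\|+\varepsilon$ in one point. But we must then perturb $T_1$ to make it attain its norm. On the real line the condition that $\Lambda$ be a single point survives, since the two candidates $\pm\|S\|$ are far apart. On a circle nothing prevents $\Lambda(S)$ from containing several nearby points, and Remark~\ref{rem:T0} shows that this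 can be unavoidable.

\section{Norming faces}\label{sec:faces}

This section holds over both fields. We say that a set $\Gamma\subset S_{X^*}$ \emph{computes the norm} of $X$ if $\|x\|=\sup_{\gamma\in\Gamma}|\gamma(x)|$ for all $x\in X$. The \emph{face} of $\gamma\in S_{X^*}$ is $F_\gamma=\{x\in B_X:\gamma(x)=1\}$; thus $(x,\gamma)\in\Pi(X)$ if and only if $x\in F_\gamma$. The face is \emph{norming} if $\|f\|=\sup_{F_\gamma}|f|$ for every $f\in X^*$. A \emph{coordinate vector} for $\gamma\in\Gamma$ is a vector $e\in X$ with $\gamma(e)=1$ and $\gamma'(e)=0$ for all $\gamma'\in\Gamma\setminus\{\gamma\}$. The model is $c_0$ with its coordinate functionals and unit vector basis.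

\begin{lemma}\label{lem:faces}
Let $\Gamma\subset S_{X^*}$ compute the norm of $X$.
\begin{itemize}
\item[(a)] $\|T\|=\sup_{\gamma\in\Gamma}\|T^*\gamma\|$ for every Banach space $Z$ and every $T\in\mathcal{L}(Z,X)$.
\item[(b)] If $F_\gamma$ is norming for every $\gamma\in\Gamma$, then $X$ has numerical index one.
\item[(c)] Suppose that $\gamma\in\Gamma$ has a coordinate vector. Then every $x\in B_X$ is a convex combination of two points of $\mathbb{T}F_\gamma$. Consequently $F_\gamma$ is norming, and if $T\in\mathcal{L}(X)$ satisfies $|\gamma(Tx)|=\|T\|$ for some $x\in B_X$, then $T\in\operatorname{NRA}(X)$.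
\end{itemize}
\end{lemma}

\begin{proof}
(a) Both sides equal $\sup\{|\gamma(T\zeta)| : \zeta\in B_Z,\ \gamma\in\Gamma\}$.

(b) For $\gamma\in\Gamma$ we have $v(T)\ge\sup_{x\in F_\gamma}|\gamma(Tx)|=\|T^*\gamma\|$. Now apply (a).

(c) Let $e$ be the coordinate vector, $x\in B_X$ and $d=\gamma(x)$, so $|d|\le1$. Write $d=sd_1+(1-s)d_2$ with $d_1,d_2\in\mathbb{T}$ and $0\le s\le1$; over $\mathbb{C}$ take the endpoints of a chord through $d$, over $\mathbb{R}$ take $\pm1$. Put $x_i=x+(d_i-d)e$. Then $\gamma(x_i)=d_i$ and $\gamma'(x_i)=\gamma'(x)$ for the other $\gamma'\in\Gamma$, so $\|x_i\|=1$ and $\overline{d_i}x_i\in F_\gamma$. Also $x=sx_1+(1-s)x_2$. Hence for every $f\in X^*$ there is $i$ with $|f(\overline{d_i}x_i)|\ge|f(x)|$. This shows that $F_\gamma$ is norming. For $f=T^*\gamma$ it gives a pair $(\overline{d_i}x_i,\gamma)\in\Pi(X)$ with $|\gamma(T(\overline{d_i}x_i))|\ge\|T\|\ge v(T)$.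
\end{proof}

\begin{example}\label{ex:c0}
Let $X=c_0$ and let $\Gamma$ be the set of coordinate functionals. By (b) and (c), $c_0$ has numerical index one. If $\|Tx\|=\|T\|$ with $x\in S_X$, then the null sequence $Tx$ has a coordinate of largest modulus, so $|\gamma(Tx)|=\|T\|$ for some $\gamma\in\Gamma$, and $T\in\operatorname{NRA}(c_0)$ by (c). Thus $\operatorname{NA}(c_0,c_0)=\operatorname{NRA}(c_0)$.
\end{example}

Functionals with coordinate vectors make (i) easy, but by (c) they do not separate the two kinds of attainment. The separation must come from a functional $\Phi$ whose face is norming only in the limit. The next lemma describes the operators whose norm is seen by $\Phi$ alone.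

\begin{lemma}\label{lem:dominant}
Let $\Gamma\subset S_{X^*}$ compute the norm of $X$, let $\Phi\in\Gamma$, and let $T\in\mathcal{L}(X)$ satisfy
\begin{equation}\label{eq:dominant}
\sup\{\|T^*\gamma\| : \gamma\in\Gamma\setminus\{\Phi\}\}<\|T\|=v(T).
\end{equation}
Put $f=T^*\Phi$. Then $\|f\|=\|T\|$, and
\begin{itemize}
\item[(a)] $T\in\operatorname{NA}(X,X)$ if and only if $|f(x)|=\|f\|$ for some $x\in S_X$;
\item[(b)] $T\in\operatorname{NRA}(X)$ if and only if $|f(x)|=\|f\|$ for some $x\in F_\Phi$.
\end{itemize}
\end{lemma}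

\begin{proof}
Let $s\|T\|$ be the supremum in \eqref{eq:dominant}, so $s<1$. Lemma~\ref{lem:faces}(a) gives $\|f\|=\|T\|$. For $x\in S_X$, the norm $\|Tx\|$ is the larger of $|f(x)|$ and a number at most $s\|T\|$, so $\|Tx\|=\|T\|$ if and only if $|f(x)|=\|T\|$. This is (a). If $x\in F_\Phi$ and $|f(x)|=\|f\|$, then the pair $(x,\Phi)$ shows that $T\in\operatorname{NRA}(X)$.

Conversely, let $(x,x^*)\in\Pi(X)$ with $|x^*(Tx)|=\|T\|$. We claim that $x^*\in\mathbb{T}\Phi$. Put $u=Tx/\|T\|$. Then $|x^*(u)|=1=\|u\|$ and $|\gamma(u)|\le s$ for $\gamma\ne\Phi$, hence $|\Phi(u)|=1$. Near $u$ the ball is cut out by $\Phi$ alone: if $h\in\ker\Phi$ and $\|h\|\le1-s$, then $|\Phi(u+h)|=1$ and $|\gamma(u+h)|\le s+\|h\|\le1$ for $\gamma\ne\Phi$, so $\|u+h\|=1$. Applying this to $\omega h$ we get $|x^*(u)+\omega x^*(h)|\le1$ for all $\omega\in\mathbb{T}$, and a suitable $\omega$ gives $1+|x^*(h)|\le1$. So $x^*$ vanishes on $\ker\Phi$, that is, $x^*=c\Phi$ with $c=x^*(u)/\Phi(u)\in\mathbb{T}$. Now $\Phi(cx)=x^*(x)=1$, so $cx\in F_\Phi$, and $|f(cx)|=|x^*(Tx)|=\|f\|$.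
\end{proof}

Norm attainment is thus a matter of the whole ball, and there we have the \emph{Bishop--Phelps theorem}: for every real or complex Banach space $Z$, the functionals $f\in Z^*$ with $|f(\zeta)|=\|f\|$ for some $\zeta\in S_Z$ are norm dense in $Z^*$. Attainment of the numerical radius is a matter of the face. We therefore look for a space whose norm is computed by $\Gamma=\{\Phi,\gamma_1,\gamma_2,\dots\}$, where each $\gamma_n$ has a coordinate vector, and where
\begin{itemize}
\item there is $u_0$ with $\Phi(u_0)=1$ and $|\gamma_n(u_0)|\le\frac12$ for all $n$;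
\item the face $F_\Phi$ is norming;
\item no functional near some $f_0\in S_{X^*}$ reaches its norm on $F_\Phi$.
\end{itemize}
The operator $T_0=f_0(\,\cdot\,)u_0$ has $T_0^*\Phi=f_0$ and $\|T_0^*\gamma_n\|\le\frac12$. So \eqref{eq:dominant} holds in a neighborhood of $T_0$, and Lemma~\ref{lem:dominant}(b) keeps that neighborhood free of $\operatorname{NRA}(X)$.

\section{A norming face in the predual of $H^\infty$}\label{sec:Y}

From here on scalars are complex, $\mathbb{T}$ is the unit circle, $\mathbb{D}$ the open unit disk, $\sigma$ normalized Lebesgue measure on $\mathbb{T}$, and $z$ the identity function on $\mathbb{T}$. A \emph{probability density} is a function $p\in L_1(\sigma)$ with $p\ge0$ a.e.\ and $\int p\,d\sigma=1$.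

\begin{example}\label{ex:L1}
Consider $L_1(\sigma)$, with dual $L_\infty(\sigma)$ acting by $f\mapsto\int\psi f\,d\sigma$. The face of the constant function $1$ is the set of probability densities. The functional $z$ attains its norm on the ball, at $\overline{z}$. On the face it comes arbitrarily close, since $|\int zp\,d\sigma-1|\le\varepsilon$ if $p$ is the normalized indicator of the arc $J=\{\zeta\in\mathbb{T}:|\zeta-1|<\varepsilon\}$. But it never gets there: $|\int zp\,d\sigma|=1$ would force $z$ to be a.e.\ constant on the set $\{p>0\}$, which has positive measure. This is the behavior we want, except that it is unstable. The function $\psi$ equal to $1$ on $J$ and to $z$ elsewhere has $\|\psi-z\|_\infty\le\varepsilon$ and $\int\psi p\,d\sigma=1=\|\psi\|_\infty$ for the same $p$.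
\end{example}

The remedy is to pass to a quotient of $L_1(\sigma)$, whose dual is a subspace of $L_\infty(\sigma)$, chosen so that only constants can be constant on a set of positive measure. The space $H^\infty$ has this property.

\subsection*{The space $P$}

Let $\hat f(n)=\int f\,\overline{z}^{\,n}\,d\sigma$, and put
\[
H^\infty=\{\psi\in L_\infty(\sigma) : \hat\psi(n)=0\text{ for }n<0\},\qquad H^1_0=\{f\in L_1(\sigma) : \hat f(n)=0\text{ for }n\le0\}.
\]
We recall three standard facts.
\begin{itemize}
\item \emph{Poisson extension.} For $w\in\mathbb{D}$ the Poisson kernel $k_w(\zeta)=(1-|w|^2)/|\zeta-w|^2$ is a probability density, and $k_0=1$. For $\psi\in H^\infty$ the function $\psi(w)=\int\psi k_w\,d\sigma$ is holomorphic on $\mathbb{D}$, and $\sup_{w\in\mathbb{D}}|\psi(w)|=\|\psi\|_\infty$. For $\psi=z$ it is $z(w)=w$.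
\item \emph{Boundary uniqueness.} A function in $H^\infty$ that vanishes on a subset of $\mathbb{T}$ of positive measure is zero.
\item \emph{F.\ and M.\ Riesz theorem.} A complex Borel measure $\nu$ on $\mathbb{T}$ with $\int z^n\,d\nu=0$ for all $n\ge1$ is absolutely continuous with respect to $\sigma$.
\end{itemize}

Let $P=L_1(\sigma)/H^1_0$ with the quotient norm $\|\cdot\|$, a separable Banach space. Its dual is isometrically the annihilator of $H^1_0$ in $L_\infty(\sigma)$. The linear span of $\{z^n:n\ge1\}$ is dense in $H^1_0$, since the Fej\'er means of $f\in H^1_0$ lie in it and converge to $f$ in $L_1(\sigma)$. So $\psi$ annihilates $H^1_0$ if and only if $\hat\psi(-n)=\int\psi z^n\,d\sigma=0$ for $n\ge1$, and $P^*=H^\infty$ isometrically. We write $\psi(y)=\int\psi f\,d\sigma$ for $y=[f]\in P$, and we denote by $\varphi$ the constant function $1$ viewed as a functional, so $\varphi([f])=\int f\,d\sigma$ and $|\varphi(y)|\le\|y\|$. The points $\delta_w=[k_w]$, $w\in\mathbb{D}$, satisfy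
\[
\psi(\delta_w)=\psi(w),\qquad\|\delta_w\|\le1,\qquad\varphi(\delta_w)=1.
\]
Since $\|\psi\|_\infty=\sup_w|\psi(\delta_w)|$, no functional separates a point of $B_P$ from the closed absolutely convex hull of the $\delta_w$. By the Hahn--Banach separation theorem this hull is $B_P$; after scaling,
\begin{equation}\label{eq:hull}
\text{every }y'\in P\text{ is a limit of finite sums }\textstyle\sum_j\lambda_j\delta_{w_j}\text{ with }\sum_j|\lambda_j|\le\|y'\|.
\end{equation}

By the maximum modulus principle a nonconstant $\psi$ does not reach its norm at any $\delta_w$. We need this for every point of the face of $\varphi$. The difficulty is that the quotient norm is only an infimum, so a point of the face is not obviously the class of a probability density. It is always represented by a probability \emph{measure}, and the F.\ and M.\ Riesz theorem rules out singular ones such as a point mass, at which $z$ would reach its norm.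

\begin{lemma}\label{lem:density}
Let $y\in B_P$ with $\varphi(y)=1$. Then $y=[p]$ for a probability density $p$, and $|\psi(y)|<\|\psi\|_\infty$ for every nonconstant $\psi\in H^\infty$.
\end{lemma}

\begin{proof}
Let $y=[f]$. The functional $\psi\mapsto\psi(y)$ has norm at most $1$ on the space of polynomials in $z$, which is a subspace of $C(\mathbb{T})$. By the Hahn--Banach and Riesz representation theorems there is a complex measure $\mu$ on $\mathbb{T}$ with $\|\mu\|\le1$ and $\int z^n\,d\mu=\int z^nf\,d\sigma$ for all $n\ge0$. For $n=0$ this reads $\mu(\mathbb{T})=1$. Writing $d\mu=\theta\,d|\mu|$ with $|\theta|=1$, we get $\int(1-\operatorname{Re}\theta)\,d|\mu|=\|\mu\|-1\le0$, so $\theta=1$ $|\mu|$-a.e.\ and $\mu$ is a probability measure. The measure $\mu-f\,d\sigma$ annihilates $z^n$ for all $n\ge0$. By the F.\ and M.\ Riesz theorem it equals $h\,d\sigma$ with $h\in L_1(\sigma)$, and $\hat h(-n)=\int z^nh\,d\sigma=0$ for $n\ge0$, that is, $h\in H^1_0$. Hence $\mu=p\,d\sigma$ with $p=f+h$ a probability density and $[p]=y$.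

Suppose that $\psi(y)=\omega\|\psi\|_\infty$ with $\omega\in\mathbb{T}$. Then $\int(\|\psi\|_\infty-\operatorname{Re}(\overline\omega\psi))\,p\,d\sigma=0$ with a nonnegative integrand, so $\operatorname{Re}(\overline\omega\psi)=\|\psi\|_\infty$, and hence $\psi=\omega\|\psi\|_\infty$, a.e.\ on $\{p>0\}$. This set has positive measure. By boundary uniqueness $\psi-\omega\|\psi\|_\infty=0$, so $\psi$ is constant.
\end{proof}

\subsection*{Making room for $u_0$}

The face of $\varphi$ in $B_P$ now has the second and third properties listed at the end of Section~\ref{sec:faces}. The first is missing. In the space $X$ the functionals $\gamma_n$ will compute a norm of $P$, and we need a point where $\varphi$ is $1$ and that norm is at most $\frac12$, which $|\varphi(y)|\le\|y\|$ forbids. So we enlarge the ball until it contains $2\delta_0$, and then cut it back with the constraint $|\varphi|\le1$. The direction $\delta_0$ is chosen because $z(\delta_0)=0$: functionals near $z$ are small there and gain nothing from the new points.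

For $y\in P$ put
\[
q(y)=\min_{\beta\in\mathbb{C}}\big(\|y-\beta\delta_0\|+\tfrac12|\beta|\big).
\]
The minimum exists because the function of $\beta$ is continuous and at least $\frac12|\beta|$. Replacing $\beta$ by $\lambda\beta$ gives $q(\lambda y)=|\lambda|q(y)$, and using $\beta_1+\beta_2$ for $y_1+y_2$, with $\beta_i$ optimal for $y_i$, gives $q(y_1+y_2)\le q(y_1)+q(y_2)$. The choice $\beta=0$ gives $q(y)\le\|y\|$, and $\|y\|\le\|y-\beta\delta_0\|+|\beta|$ gives $\|y\|\le2q(y)$. So $q$ is an equivalent norm, $Y=(P,q)$ is a separable Banach space whose bounded functionals are the elements of $H^\infty$, and $|\varphi(y)|\le2q(y)$. By definition,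
\begin{equation}\label{eq:split}
q(y)\le1\quad\Longleftrightarrow\quad y=y'+\beta\delta_0\ \text{ for some $y'\in P$, $\beta\in\mathbb{C}$ with }\ \|y'\|+\tfrac12|\beta|\le1.
\end{equation}
Put
\[
C=\{y : q(y)\le1,\ |\varphi(y)|\le1\},\qquad F=\{y\in C : \varphi(y)=1\},\qquad N(\psi)=\sup_{y\in C}|\psi(y)|.
\]
Every $\delta_w$ lies in $F$, so
\begin{equation}\label{eq:Nbig}
N(\psi)\ge\|\psi\|_\infty\qquad(\psi\in H^\infty).
\end{equation}
The next proposition collects all that will be used about $Y$.

\begin{proposition}\label{prop:Y}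
\begin{itemize}
\item[(a)] $\varphi(\delta_0)=1$ and $q(\delta_0)\le\frac12$.
\item[(b)] $N(\psi)=\sup_{y\in F}|\psi(y)|$ for every $\psi\in H^\infty$.
\item[(c)] $N(z)=1$, and if $N(\psi-z)<\frac14$, then $|\psi(y)|<N(\psi)$ for every $y\in F$.
\end{itemize}
\end{proposition}

Part (b) says that $F$ still generates the larger set $C$. The reason is visible with two coefficients. Let the pair $(\lambda,\beta)\in\mathbb{R}^2$ stand for $\lambda\delta_w+\beta\delta_0$, on which $\varphi$ takes the value $\lambda+\beta$. The rhombus $|\lambda|+\frac12|\beta|\le1$ has vertices $(\pm1,0)$, where $|\lambda+\beta|=1$, and $(0,\pm2)$, where $|\lambda+\beta|=2$. No vertex lies in the interior of the strip $|\lambda+\beta|\le1$, so the intersection of rhombus and strip can have vertices only on the boundary of the strip. They are $\pm(1,0)$ and $\pm(-\frac13,\frac43)$; see Figure~\ref{fig:cut}.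

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\fill[gray!25] (1,0)--(-0.333,1.333)--(-1,0)--(0.333,-1.333)--cycle;
\draw[->,gray] (-1.8,0)--(1.9,0) node[right,black] {$\lambda$};
\draw[->,gray] (0,-2.2)--(0,2.3) node[right,black] {$\beta$};
\draw[dashed] (1,0)--(0,2)--(-1,0)--(0,-2)--cycle;
\draw[thin] (-1,2)--(1.7,-0.7);
\draw[thin] (-1.7,0.7)--(1,-2);
\draw[very thick] (1,0)--(-0.333,1.333);
\draw[very thick] (-1,0)--(0.333,-1.333);
\fill (1,0) circle (1.5pt) node[above right] {$\delta_w$};
\fill (0,1) circle (1.5pt) node[below left] {$\delta_0$};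
\fill (0,2) circle (1.5pt) node[right] {$2\delta_0$};
\end{tikzpicture}
\caption{The point $(\lambda,\beta)$ of the real plane stands for $\lambda\delta_w+\beta\delta_0$. The strip $|\lambda+\beta|\le1$ cuts the vertices $(0,\pm2)$ off the dashed rhombus $|\lambda|+\frac12|\beta|\le1$. What remains, the shaded parallelogram, is the convex hull of its two thick edges, on which $\lambda+\beta=\pm1$.}
\label{fig:cut}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:Y}]
(a) Take $\beta=1$ in the definition of $q(\delta_0)$.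

(b) Since $F\subset C$, we must show $|\psi(y)|\le\sup_F|\psi|$ for $y\in C$. Let $\varepsilon>0$, write $y=y'+\beta\delta_0$ as in \eqref{eq:split}, and use \eqref{eq:hull} to choose $w_1,\dots,w_k\in\mathbb{D}$ and $\lambda=(\lambda_1,\dots,\lambda_k)$ with $\sum|\lambda_j|\le\|y'\|$ and $\|y'-\sum\lambda_j\delta_{w_j}\|<\varepsilon$. We work in the coefficient space $\mathbb{C}^{k+1}$, with points $(\mu,\tau)=(\mu_1,\dots,\mu_k,\tau)$. Put
\[
Q(\mu,\tau)=\sum_j\mu_j\delta_{w_j}+\tau\delta_0,\qquad L(\mu,\tau)=\sum_j\mu_j+\tau=\varphi(Q(\mu,\tau)),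
\]
\[
A=\Big\{(\mu,\tau) : \sum_j|\mu_j|+\tfrac12|\tau|\le1\Big\},\qquad K=A\cap\{|L|\le1\}.
\]
By \eqref{eq:split}, $q\le1$ on $Q(A)$. We have $(\lambda,\beta)\in A$ and $\|y-Q(\lambda,\beta)\|<\varepsilon$, so $|L(\lambda,\beta)|\le|\varphi(y)|+\varepsilon\le1+\varepsilon$, and the point $b=(1+\varepsilon)^{-1}(\lambda,\beta)$ lies in $K$.

We claim that $|L(e)|=1$ at every extreme point $e$ of the compact convex set $K$. Suppose that $|L(e)|<1$. Then $e$ is extreme in $A$. Indeed, if $e=\frac12(e_1+e_2)$ with $e_1\ne e_2$ in $A$, then for small $t>0$ the points $e\pm t(e_1-e_2)$ lie on the segment $[e_1,e_2]\subset A$ and satisfy $|L|\le1$, so $e$ is not extreme in $K$. The set $A$ is the unit ball of a weighted $\ell_1$-norm. A point of norm less than $1$ is interior, and a point of norm $1$ with at least two nonzero coordinates is a proper convex combination of two distinct points of $A$, namely of the normalizations of one coordinate part and of the rest. So $e$ has norm $1$ and a single nonzero coordinate: either $|\mu_j|=1$ for one $j$ and $|L(e)|=1$,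 or $|\tau|=2$ and $|L(e)|=2$. Both contradict $|L(e)|<1$.

By Minkowski's theorem, a compact convex set in a finite-dimensional space is the convex hull of its extreme points. So $b=\sum_it_ie_i$ is a finite convex combination of extreme points of $K$. Each $Qe_i$ has $q(Qe_i)\le1$ and $|\varphi(Qe_i)|=1$, so $Qe_i\in\mathbb{T}F$, and therefore $|\psi(Qb)|\le\sup_F|\psi|$. Since $\|y-(1+\varepsilon)Qb\|<\varepsilon$, we obtain $|\psi(y)|\le(1+\varepsilon)\sup_F|\psi|+\varepsilon\|\psi\|_\infty$. Let $\varepsilon\to0$.

(c) If $y=y'+\beta\delta_0\in C$ as in \eqref{eq:split}, then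
\begin{equation}\label{eq:loss}
|\psi(y)|\le\|y'\|\,\|\psi\|_\infty+|\beta|\,|\psi(0)|\le\|\psi\|_\infty-|\beta|\big(\tfrac12\|\psi\|_\infty-|\psi(0)|\big).
\end{equation}
For $\psi=z$ this gives $N(z)\le1$, and $N(z)\ge1$ by \eqref{eq:Nbig}. Now let $N(\psi-z)<\frac14$. By \eqref{eq:Nbig}, $\|\psi-z\|_\infty<\frac14$, so $|\psi(0)|<\frac14$ and $\|\psi\|_\infty>\frac34$. Hence $|\psi(0)|<\frac12\|\psi\|_\infty$, and in particular $\psi$ is not constant. Let $y=y'+\beta\delta_0\in F$. If $\beta\ne0$, then $|\psi(y)|<\|\psi\|_\infty$ by \eqref{eq:loss}. If $\beta=0$, then $y\in B_P$ and $\varphi(y)=1$, so $|\psi(y)|<\|\psi\|_\infty$ by Lemma~\ref{lem:density}. In both cases $|\psi(y)|<N(\psi)$ by \eqref{eq:Nbig}.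
\end{proof}

\section{The space $X$ and its dual}\label{sec:X}

The set $C$ is the unit ball of the norm $\max(|\varphi|,q)$ on $P$, and $F$ is a norming face of it. But the norm is not computed by $\varphi$ alone, and we know nothing about the faces of the functionals that compute $q$. We therefore give each of them a coordinate vector by adjoining a copy of $c_0$. This must be done without changing the image of the ball in $P$, and for this purpose every functional is used infinitely often: a null sequence can then disturb it only by arbitrarily small amounts.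

Let $(y_k)$ be a dense sequence in $Y$ and choose $h_k\in B_{Y^*}$ with $h_k(y_k)=q(y_k)$. For $y\in Y$ we have $q(y)\ge|h_k(y)|\ge q(y_k)-q(y-y_k)\ge q(y)-2q(y-y_k)$, so $\sup_k|h_k(y)|=q(y)$. Let $(g_n)$ be a sequence that lists each $h_k$ infinitely often. Then
\[
|g_n(y)|\le q(y)\ \text{ for all }n,\qquad\limsup_n|g_n(y)|=q(y)\qquad(y\in Y).
\]
Let $X=Y\times c_0$. For $x=(y,a)\in X$ put $\pi x=y$, $\Phi(x)=\varphi(y)$, $\gamma_n(x)=g_n(y)+a_n$, and
\begin{equation}\label{eq:norm}
\|x\|=\max\Big(|\Phi(x)|,\ \sup_n|\gamma_n(x)|\Big).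
\end{equation}
This is a seminorm with $\|x\|\le2q(y)+\|a\|_\infty$. Since $a_n\to0$,
\begin{equation}\label{eq:limsup}
q(\pi x)=\limsup_n|g_n(y)+a_n|\le\sup_n|\gamma_n(x)|\le\|x\|,
\end{equation}
and $|a_n|\le|\gamma_n(x)|+|g_n(y)|\le2\|x\|$. Thus $q(y)+\|a\|_\infty\le3\|x\|$, the expression \eqref{eq:norm} is a norm equivalent to $q(y)+\|a\|_\infty$, and $X$ is a separable Banach space. On $\ker\pi=\{0\}\times c_0$ the norm is the supremum norm.

Let $e_n=(0,\mathbf{e}_n)$, where $(\mathbf{e}_n)$ is the unit vector basis of $c_0$, and let $u_0=(\delta_0,0)$. Then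
\begin{equation}\label{eq:values}
\gamma_n(e_n)=1,\quad\gamma_k(e_n)=0\ (k\ne n),\quad\Phi(e_n)=0,\quad\Phi(u_0)=1,\quad|\gamma_n(u_0)|\le\tfrac12,
\end{equation}
the last two by Proposition~\ref{prop:Y}(a). Hence $\|e_n\|=\|u_0\|=1$ and $\|\gamma_n\|=\|\Phi\|=1$. The set $\Gamma=\{\Phi,\gamma_1,\gamma_2,\dots\}$ computes the norm of $X$, and $e_n$ is a coordinate vector for $\gamma_n$. By \eqref{eq:limsup},
\begin{equation}\label{eq:images}
\pi(B_X)\subset C,\qquad\pi(F_\Phi)\subset F.
\end{equation}

To transfer Proposition~\ref{prop:Y}(b),(c) from $F$ to $F_\Phi$ we need the dual norm. It splits as an $\ell_1$-sum, because finitely many values $\gamma_n(x)$ can be prescribed freely in the closed unit disk without changing $\pi x$.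

\begin{lemma}\label{lem:dual}
Every $f\in X^*$ can be written in exactly one way as $f=\sum_n\alpha_n\gamma_n+\psi\circ\pi$ with $\alpha\in\ell_1$ and $\psi\in H^\infty$, and
\[
\|f\|=\sup_{x\in F_\Phi}|f(x)|=\sum_n|\alpha_n|+N(\psi).
\]
\end{lemma}

\begin{proof}
Evaluation at $e_n$ shows that $\alpha_n=f(e_n)$ in any such representation, and then $\psi$ is determined because $\pi$ is onto. For existence put $\alpha_n=f(e_n)$ and choose $\omega_n\in\mathbb{T}$ with $\omega_n\alpha_n=|\alpha_n|$. Since $\|\sum_{n\le k}\omega_ne_n\|=1$, we get $\sum_{n\le k}|\alpha_n|\le\|f\|$ for all $k$. So $\alpha\in\ell_1$ and $\sum\alpha_n\gamma_n$ converges absolutely in $X^*$. The functional $h=f-\sum\alpha_n\gamma_n$ vanishes at every $e_n$, hence on their closed span $\ker\pi$. Therefore $h=\psi\circ\pi$ with $\psi(y)=h(y,0)$, and $\psi$ is bounded since $\|(y,0)\|\le2q(y)$.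

If $x\in B_X$, then $|f(x)|\le\sum|\alpha_n|+N(\psi)$ by \eqref{eq:images}. It remains to approach this bound on $F_\Phi$. Given $\varepsilon>0$, choose $k$ with $\sum_{n>k}|\alpha_n|<\varepsilon$ and, by Proposition~\ref{prop:Y}(b), $y\in F$ with $|\psi(y)|>N(\psi)-\varepsilon$. Let $\omega\in\mathbb{T}$ with $\psi(y)=\omega|\psi(y)|$. Put $a_n=\omega\omega_n-g_n(y)$ for $n\le k$ and $a_n=0$ for $n>k$, and let $x=(y,a)$. Then $\gamma_n(x)=\omega\omega_n$ for $n\le k$, $|\gamma_n(x)|=|g_n(y)|\le1$ for $n>k$, and $\Phi(x)=1$. So $x\in F_\Phi$, and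
\[
|f(x)|=\Big|\omega\sum_{n\le k}|\alpha_n|+\sum_{n>k}\alpha_ng_n(y)+\omega|\psi(y)|\Big|\ge\sum_{n\le k}|\alpha_n|+|\psi(y)|-\varepsilon\ge\sum_n|\alpha_n|+N(\psi)-3\varepsilon.
\]
Let $\varepsilon\to0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:complex}}\label{sec:proof}

Let $X$ be the space of Section~\ref{sec:X}.

\begin{proof}[Proof of (i)]
The face $F_\Phi$ is norming by Lemma~\ref{lem:dual}, and the faces $F_{\gamma_n}$ are norming by Lemma~\ref{lem:faces}(c). Apply Lemma~\ref{lem:faces}(b).
\end{proof}

\begin{proof}[Proof of (ii)]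
The zero operator attains its norm, so by scaling it suffices to approximate $T\in\mathcal{L}(Z,X)$ with $\|T\|=1$. By Lemma~\ref{lem:faces}(a), $1=\max(\|T^*\Phi\|,s)$ with $s=\sup_n\|T^*\gamma_n\|$. The plan is to replace one of the functionals $T^*\gamma$, $\gamma\in\Gamma$, by a norm attaining one, using a rank-one perturbation, in such a way that it has the largest norm. Let $0<\varepsilon<\frac14$.

\emph{Case $s=1$.} Choose $n$ with $\|T^*\gamma_n\|>1-\varepsilon$, and by the Bishop--Phelps theorem choose $f\in Z^*$ and $\zeta_0\in S_Z$ with $\|f-T^*\gamma_n\|<\varepsilon$ and $|f(\zeta_0)|=\|f\|$. Then $1-2\varepsilon<\|f\|<1+\varepsilon$. Other functionals $T^*\gamma$ may have larger norm than $f$, so we scale $f$ up. Put $c=(1+\varepsilon)/\|f\|>1$ and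
\[
T'\zeta=T\zeta+\big(cf(\zeta)-\gamma_n(T\zeta)\big)e_n.
\]
By \eqref{eq:values}, $T'^*\gamma_n=cf$ has norm $1+\varepsilon$, while $T'^*\gamma_k=T^*\gamma_k$ for $k\ne n$ and $T'^*\Phi=T^*\Phi$ have norm at most $1$. So $\|T'\|=1+\varepsilon=|\gamma_n(T'\zeta_0)|\le\|T'\zeta_0\|$, and $T'$ attains its norm. Moreover
\[
\|T'-T\|=\|cf-T^*\gamma_n\|\le(c-1)\|f\|+\varepsilon=(1+\varepsilon-\|f\|)+\varepsilon\le4\varepsilon.
\]

\emph{Case $s<1$.} Now $\|T^*\Phi\|=1$. The functional $\Phi$ has no coordinate vector at hand, so a perturbation along $u_0$ also moves the $T^*\gamma_n$, but the gap $1-s$ absorbs this. Let $0<\eta<\min(\varepsilon,\frac{1-s}2)$, and choose $f\in Z^*$ and $\zeta_0\in S_Z$ with $\|f-T^*\Phi\|<\eta$ and $|f(\zeta_0)|=\|f\|$. Put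
\[
T'\zeta=T\zeta+\big(f(\zeta)-\Phi(T\zeta)\big)u_0.
\]
Then $\|T'-T\|<\eta<\varepsilon$. The functional $T'^*\Phi=f$ has norm greater than $1-\eta$, and $\|T'^*\gamma_n\|\le s+\eta<1-\eta$ for all $n$. So $\|T'\|=\|f\|=|\Phi(T'\zeta_0)|\le\|T'\zeta_0\|$, and $T'$ attains its norm.
\end{proof}

\begin{proof}[Proof of (iii)]
Let $T_0x=z(\pi x)\,u_0$. By Lemma~\ref{lem:dual} and Proposition~\ref{prop:Y}(c), $\|z\circ\pi\|=N(z)=1$, so $T_0$ has rank one and $\|T_0\|=1$. By \eqref{eq:values}, $T_0^*\Phi=z\circ\pi$ and $\|T_0^*\gamma_n\|=|\gamma_n(u_0)|\le\frac12$.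

Let $T\in\mathcal{L}(X)$ with $\eta=\|T-T_0\|<\frac14$. We show that $T\notin\operatorname{NRA}(X)$. We have
\[
\sup_n\|T^*\gamma_n\|\le\tfrac12+\eta<\tfrac34<1-\eta\le\|T\|,
\]
and $\|T\|=v(T)$ by (i). So \eqref{eq:dominant} holds, and by Lemma~\ref{lem:dominant}(b) it suffices to show that $f=T^*\Phi$ satisfies $|f(x)|<\|f\|$ for every $x\in F_\Phi$. Write $f=\sum\alpha_n\gamma_n+\psi\circ\pi$ as in Lemma~\ref{lem:dual}. The same lemma, applied to $f-z\circ\pi=\sum\alpha_n\gamma_n+(\psi-z)\circ\pi$, gives
\[
N(\psi-z)\le\|f-z\circ\pi\|=\|(T-T_0)^*\Phi\|\le\eta<\tfrac14.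
\]
If $x\in F_\Phi$, then $\pi x\in F$ by \eqref{eq:images}, so $|\psi(\pi x)|<N(\psi)$ by Proposition~\ref{prop:Y}(c), and
\[
|f(x)|\le\sum_n|\alpha_n|+|\psi(\pi x)|<\sum_n|\alpha_n|+N(\psi)=\|f\|.
\]
Hence no operator in $\operatorname{NRA}(X)$ is at distance less than $\frac14$ from $T_0$.
\end{proof}

\begin{remark}[The operator $T_0$ and Proposition~\ref{prop:peak}]\label{rem:T0}
The operator $T_0$ itself attains its norm: $x=([\overline{z}],0)$ has $\Phi(x)=0$ and $|\gamma_n(x)|\le q([\overline{z}])\le1$, and $T_0x=u_0$. Its numerical range is $\mathbb{D}$. Indeed, $(\delta_w,0)\in F_\Phi$ and $\Phi(T_0(\delta_w,0))=w$ for $w\in\mathbb{D}$, while no point of modulus $1$ occurs because $T_0\notin\operatorname{NRA}(X)$. So $\Lambda(T_0)=\mathbb{T}$, and the assumption on $\Lambda(S)$ in Proposition~\ref{prop:peak} cannot be dropped. More generally, Proposition~\ref{prop:peak} and (iii) show that $\Lambda(S)$ has at least two points for every $S\in\operatorname{NA}(X,X)$ with $\|S-T_0\|<\frac14$. In particular the shifted operator $T_0+\varepsilon I$,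 $0<\varepsilon<\frac14$, for which $\Lambda=\{1+\varepsilon\}$, does not attain its norm.
\end{remark}

\begin{remark}[The renorming is needed]\label{rem:renorm}
Suppose that $X$ were built with the original norm of $P$ in place of $q$. Then \eqref{eq:limsup} would give $|\Phi(x)|\le\|\pi x\|\le\sup_n|\gamma_n(x)|$, so the $\gamma_n$ alone would compute the norm and only the case $s=1$ would occur in the proof of (ii). For $Z=X$ the operator $T'$ of that case satisfies $|\gamma_n(T'\zeta_0)|=\|T'\|$, so it attains its numerical radius by Lemma~\ref{lem:faces}(c), and $\operatorname{NRA}(X)$ would be dense.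
\end{remark}

\begin{remark}[Where complex scalars enter]\label{rem:field}
The construction of $X$ in Section~\ref{sec:X} and the proofs of (i)--(iii) use only that $Y$ is a separable Banach space with bounded functionals $\varphi,z$ and a point $\delta_0$ satisfying Proposition~\ref{prop:Y}(a)--(c), with $\psi$ ranging over $Y^*$. They read the same over $\mathbb{R}$, with $\mathbb{T}=\{1,-1\}$. Theorem~\ref{thm:real} therefore shows that no separable real Banach space admits such data. The complex field enters the counterexample only through Proposition~\ref{prop:Y}.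
\end{remark}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{Norm attaining compact operators},
\texttt{https://www.ugr.es/\allowbreak local/\allowbreak mmartins/\allowbreak material/\allowbreak 2016-Korea-ILJU-school-NOTES.pdf}

\end{thebibliography}
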